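# Conjugacy of automorphisms of simple $C^*$-algebras: classifiable only in finite dimension

## 1. A dichotomy for simple algebras

Every $C^*$-algebra called $A$ in these notes is separable, unital and nonzero. It is simple if it has no closed two-sided ideals other than $0$ and $A$. The group $\mathrm{Aut}(A)$ of $*$-automorphisms carries the topology of pointwise norm convergence, in which it is a Polish group. Two automorphisms $\alpha,\beta$ are conjugate if $\beta=\gamma\alpha\gamma^{-1}$ for some $\gamma\in\mathrm{Aut}(A)$.

**Theorem 1.** For a simple separable unital $C^*$-algebra $A$ the following are equivalent: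

1. $\dim A<\infty$;
2. conjugacy in $\mathrm{Aut}(A)$ is smooth;
3. conjugacy in $\mathrm{Aut}(A)$ is classifiable by countable structures.

In particular, there is no infinite-dimensional simple separable unital $C^*$-algebra whose automorphisms are classifiable up to conjugacy.

The finite-dimensional simple $C^*$-algebras are the matrix algebras $M_k(\mathbb C)$. So the theorem says that among simple separable unital algebras, classifiability holds exactly for the $M_k(\mathbb C)$, and for those the much stronger property (2) holds. Nothing lies in between.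

Let us make the words precise. Let $E$ and $F$ be equivalence relations on spaces $X$ and $Y$ that carry Borel structures. A Borel map $f:X\to Y$ is a Borel reduction of $E$ to $F$ if $x\,E\,x'\Leftrightarrow f(x)\,F\,f(x')$. Such an $f$ assigns, in a definable way, complete invariants for $E$ which are elements of $Y$ taken up to $F$.

**Definition (smooth).** $E$ is smooth if it is Borel reducible to equality on a Polish space. Example: similarity of Hermitian $k\times k$ matrices is smooth, since the ordered list of eigenvalues is a continuous complete invariant in $\mathbb R^k$.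

**Definition (classifiable by countable structures).** Fix a countable language $L$. The $L$-structures with universe $\mathbb N$ form a Polish space: a relation of arity $k$ is a point of $2^{\mathbb N^k}$, and so on. $E$ is classifiable (by countable structures) if for some $L$ it is Borel reducible to isomorphism on this space.

Example: for $x,y\in(2^{\mathbb N})^{\mathbb N}$ let $x\,E\,y$ mean $\{x_n:n\in\mathbb N\}=\{y_n:n\in\mathbb N\}$. Attach to $x$ the structure on $\mathbb N\times\mathbb N$ with unary predicates $P_k$, where $P_k$ holds at $(n,l)$ iff $x_n(k)=1$. Each sequence in $\{x_n\}$ occurs as the list of truth values of infinitely many elements, and no other sequence occurs. So two such structures are isomorphic exactly when the two sets agree, and $E$ is classifiable.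

Smooth relations are classifiable. Indeed a Polish space $Y$ has a Borel injection into $2^{\mathbb N}$: send a point to the list of truth values of membership in a countable base. To $z\in2^{\mathbb N}$ attach the structure on $\mathbb N$ in which $P_k$ holds everywhere if $z(k)=1$ and nowhere otherwise. Distinct $z$ give non-isomorphic structures. This proves (2)$\Rightarrow$(3) of Theorem 1.

Simplicity matters in the theorem. If $X$ is compact metrizable then $\mathrm{Aut}(C(X))\cong\mathrm{Homeo}(X)$, and the problem that Theorem 1 answers records two facts as known: for zero-dimensional $X$ the automorphisms of $C(X)$ are classifiable up to conjugacy, and if $A\otimes\mathcal Z\cong A$ for the Jiang–Su algebra $\mathcal Z$, then they are not classifiable for $A$. We use neither fact.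

We do use the following textbook facts freely. Continuous functional calculus commutes with $*$-homomorphisms (for functions vanishing at $0$ when units are not preserved). Every $*$-homomorphism is contractive. $\sigma(ab)\setminus\{0\}=\sigma(ba)\setminus\{0\}$. Irreducible representations of $A$ separate points, and they send central elements to scalars. A continuous $f$ on $[0,1]$ with $f(0)=0$ is a uniform limit of polynomials without constant term. We write $C_0((0,1])$ for the algebra of these $f$. For a unitary $w\in A$ put $\mathrm{Ad}(w)(a)=waw^*$. Since $waw^*-a=(w-1)aw^*+a(w^*-1)$,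
$$\|\mathrm{Ad}(w)-\mathrm{id}\|\le2\|w-1\|. \tag{1}$$

## 2. Finite dimension: compactness gives smoothness

Start with $A=M_2(\mathbb C)$. Every automorphism is $\mathrm{Ad}(w)$ for a unitary $w$, unique up to a scalar in $\mathbb T$. So $\mathrm{Ad}(w)$ and $\mathrm{Ad}(w')$ are conjugate iff $w'$ is unitarily equivalent to a scalar multiple of $w$. If $w$ has eigenvalues $\lambda_1,\lambda_2$, put $\mu=\lambda_1\overline{\lambda_2}$. Then $w$ is equivalent to $\mathrm{diag}(1,\mu)$ up to a scalar, and $\mathrm{diag}(1,\bar\mu)=\bar\mu\,\mathrm{diag}(\mu,1)$, so the class is determined by $\{\mu,\bar\mu\}$, and conversely the class determines this set. Now $|\mathrm{tr}\,w|^2=|1+\mu|^2=2+2\,\mathrm{Re}\,\mu$ determines $\{\mu,\bar\mu\}$. Finally, $|\mathrm{tr}\,w|^2$ is the trace of the linear map $\mathrm{Ad}(w)=w\otimes\bar w$ on $M_2\cong\mathbb C^2\otimes\mathbb C^2$, so it depends continuously on the automorphism. Conjugacy in $\mathrm{Aut}(M_2)$ is reduced to equality of real numbers.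

*Proof of (1)$\Rightarrow$(2) in Theorem 1.* Let $\dim A<\infty$ and $G=\mathrm{Aut}(A)$. A pointwise limit of automorphisms is a multiplicative, $*$-preserving, isometric linear map, hence injective, hence bijective because $\dim A<\infty$. So $G$ is a closed bounded subset of the finite-dimensional space of linear maps $A\to A$, and it is a compact metrizable group. Fix a compatible metric $d$. The map $(g,a)\mapsto gag^{-1}$ is uniformly continuous on $G\times G$. So for $\eta>0$ there is $\delta>0$ such that $d(a,a')<\delta$ implies $d(gag^{-1},ga'g^{-1})<\eta$ for all $g$. Then the conjugacy classes of $a$ and $a'$, which are compact sets, have Hausdorff distance at most $\eta$. Hence $a\mapsto\{gag^{-1}:g\in G\}$ is a continuous map from $G$ into the compact metrizable space of nonempty compact subsets of $G$. It takes equal values exactly at conjugate elements. So conjugacy is smooth. $\square$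

This argument did not use simplicity. What remains of Theorem 1 is (3)$\Rightarrow$(1).

## 3. Turbulence, and $c_0$ acting on $\mathbb R^{\mathbb N}$

A set is meager if it is a countable union of nowhere dense sets, and comeager if its complement is meager. In a nonempty Polish space a comeager set is not meager (Baire).

**Definition (local orbit, turbulence).** Let a Polish group $G$ act continuously on a Polish space $X$. For $x\in U\subseteq X$ open and $1\in V\subseteq G$ open, the local orbit $\mathcal O(x,U,V)$ is the set of endpoints of finite chains $x=x_0,x_1,\dots,x_k$ that stay in $U$ and satisfy $x_i\in Vx_{i-1}$. The action is turbulent if all orbits are dense and meager and every local orbit is somewhere dense, that is, its closure has nonempty interior.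

Non-example: let $\mathbb Z$ act on the circle by an irrational rotation. Orbits are dense and countable, hence meager. But $V=\{0\}$ is open in $\mathbb Z$, and $\mathcal O(x,U,V)=\{x\}$ is nowhere dense.

The tool is Hjorth's turbulence theorem (G. Hjorth, *Classification and Orbit Equivalence Relations*, AMS 2000, Ch. 3; S. Gao, *Invariant Descriptive Set Theory*, Ch. 10).

**Theorem 2 (Hjorth).** Let a Polish group act continuously and turbulently on a Polish space $X$. If $\theta$ is a Borel map from $X$ to the space of countable structures of a countable language that sends orbit-equivalent points to isomorphic structures, then $\theta$ maps some comeager set into a single isomorphism class.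

**Lemma 3.** Let $c_0$ be the group of real null sequences with the sup norm. Its action on $\mathbb R^{\mathbb N}$ by translation is continuous and turbulent.

*Proof.* Continuity holds because norm convergence implies coordinatewise convergence. Orbits are dense because $c_0$ contains all finitely supported sequences. They are meager because
$$x+c_0\subseteq\bigcup_N\{y:|y_n-x_n|\le1\text{ for all }n\ge N\},$$
and each set on the right is closed with empty interior, since a basic open set restricts only finitely many coordinates.

For local orbits, shrinking $U$ and $V$ only shrinks $\mathcal O(x,U,V)$. So we may take $U$ basic open, a product of open intervals finitely many of which differ from $\mathbb R$, and $V=\{g:\|g\|<\delta\}$. Then $U$ is convex. Let $g\in c_0$ with $x+g\in U$, and choose $K>\|g\|/\delta$. The points $x+\frac kKg$, $0\le k\le K$, stay in $U$ by convexity, and successive ones differ by $\frac1Kg\in V$. So $\mathcal O(x,U,V)=U\cap(x+c_0)$, which is dense in $U$. $\square$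

The plan is now visible. We look for a continuous map $\varphi:\mathbb R^{\mathbb N}\to\mathrm{Aut}(A)$ that sends $c_0$-equivalent points to conjugate automorphisms, while each conjugacy class has meager preimage. By Theorem 2 such a map rules out classification.

## 4. Eigenvalues are too rigid; eigenvectors can turn

For matrices the invariants are eigenvalues, so a first attempt is to write $x$ into eigenvalues. Suppose $A$ contains nonzero pairwise orthogonal projections $p_1,p_2,\dots$. Fix an increasing homeomorphism $r:\mathbb R\to(\frac12,1)$, and put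
$$k_x=\sum_n2^{-n}r(x_n)p_n ,\qquad \varphi(x)=\mathrm{Ad}(e^{ik_x}).$$
The spectrum of $k_x$ contains the numbers $2^{-n}r(x_n)\in(2^{-n-1},2^{-n})$ and, apart from these, only $0$. These intervals are disjoint, so $\sigma(k_x)$ determines $x$. Hence no automorphism carries $k_x$ to $k_y$ unless $x=y$: already a change of $x_1$ alone is fatal. The requirement that $c_0$-equivalent points be conjugate breaks down, and it does so because the spectrum is preserved by automorphisms.

So all elements $h_x$ that we use should have the same spectrum as far as possible, and $x$ should be stored in the directions of eigenvectors. Let us try this in the model $A=M_2(C([0,1]))$. For $\tau\in\mathbb R$ put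
$$R(\tau)=\exp\Big(\tfrac{\pi\tau}2(e_{12}-e_{21})\Big)=\begin{pmatrix}\cos\frac{\pi\tau}2&\sin\frac{\pi\tau}2\\-\sin\frac{\pi\tau}2&\cos\frac{\pi\tau}2\end{pmatrix},\qquad P(\tau)=R(\tau)e_{22}R(\tau)^*. \tag{2}$$
$P(\tau)$ is the projection onto the line spanned by $(\sin\frac{\pi\tau}2,\cos\frac{\pi\tau}2)$, so $P(0)=e_{22}$ and $P(1)=e_{11}$. Also $R(\sigma)P(\tau)R(\sigma)^*=P(\sigma+\tau)$. The norm distance of two rank-one projections is the sine of the angle between the lines, so
$$\|P(\tau)-P(\tau')\|=\big|\sin\tfrac\pi2(\tau-\tau')\big|\le\tfrac\pi2|\tau-\tau'| . \tag{3}$$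
Take points $s_n\downarrow0$ in $(0,1]$ and bump functions $f_n$ with values in $[0,1]$ and disjoint supports in $(0,1]$ shrinking to $0$, with $f_n=1$ near $s_n$. Put $\theta_x=\sum_nx_nf_n$ and
$$h_x(t)=t\,P(\theta_x(t)),\qquad h_x(0)=0 .$$
The factor $t$ makes $h_x$ continuous at $0$ however wildly the projection oscillates there. Every $h_x(t)$ has eigenvalues $0$ and $t$.

If $d=x-y\in c_0$, then $\theta_d(t)\to0$ as $t\to0$. So $W(t)=R(\theta_d(t))$, $W(0)=1$, is a unitary of $A$, and $Wh_yW^*=h_x$. Conversely let $W\in A$ be any unitary with $Wh_yW^*=h_x$. At $t=s_n$ this says $P(x_n)=W(s_n)P(y_n)W(s_n)^*$, and since $W(s_n)\to W(0)$,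
$$\|P(x_n)-W(0)P(y_n)W(0)^*\|\to0 .$$
For $y=0$ and $x=(0,1,0,1,\dots)$ this is impossible, because $P(x_n)$ would have to converge. So the $h_x$ are not all unitarily equivalent, and what prevents equivalence is that $W$ has a limit at $0$.

The natural next hope is the converse: if $h_x$ and $h_y$ are equivalent, then $x-y\in c_0$. It is false. Let $D=\mathrm{diag}(1,-1)$, a constant unitary. Then $D(e_{12}-e_{21})D^*=-(e_{12}-e_{21})$ and $De_{22}D^*=e_{22}$, so $DP(\tau)D^*=P(-\tau)$ and $Dh_xD^*=h_{-x}$ for every $x$. For $x=(1,1,1,\dots)$ the difference $x-(-x)$ is not in $c_0$. We should therefore not aim at a reduction of $c_0$-equivalence. Meager preimages of classes are all we need, and they tolerate such coincidences.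

In a general algebra there is no point $t=0$ at which to evaluate $W$, and conjugating automorphisms may be outer. The replacement is a fixed element $b_0$ that separates $e_{11}$ from $e_{22}$, in the model the constant $e_{11}$. A conjugating automorphism $\alpha$ sends it to $\alpha^{-1}(b_0)$, which is one single element of the separable algebra $A$. So up to a small error there are only countably many possibilities for it, and Baire category applies. This substitute for "$W$ has a limit at $0$" drives the proof.

## 5. Condition (N) and the perturbation theorem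

**Definition (condition (N)).** A $C^*$-algebra $Q$, not necessarily unital, satisfies (N) if there are $b_0=b_0^*\in Q$ and $u\in Q$ with
$$b_0u=u,\qquad ub_0=0,\qquad \sigma(|u|)\ \text{infinite},\qquad |u|=(u^*u)^{1/2}.$$
(Spectra in a non-unital algebra are taken in its unitization.)

Examples. In $M_2(C([0,1]))$ take $b_0=e_{11}$ and $u(t)=te_{12}$; then $|u|(t)=te_{22}$ has spectrum $[0,1]$. A commutative $Q$ fails (N), since $u=b_0u=ub_0=0$. A finite-dimensional $Q$ fails (N), since all spectra are finite. On an infinite-dimensional Hilbert space $H$, the algebra $K(H)+\mathbb C1$ also fails (N). To see this, write $b_0=\lambda1+k$ with $k$ compact. If $\lambda\ne1$, then $u$ has range in $\ker(b_0-1)=\ker(k-(1-\lambda))$, which is finite-dimensional. If $\lambda=1$, then $b_0u^*=(ub_0)^*=0$, so $u^*$ has range in $\ker b_0=\ker(k+1)$, again finite-dimensional. In both cases $u$ has finite rank and $\sigma(|u|)$ is finite.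

**Theorem 4.** Let $A$ satisfy (N) and let $\varepsilon\in(0,1]$. There is a continuous map $\varphi:\mathbb R^{\mathbb N}\to\mathrm{Aut}(A)$ such that:

1. every $\varphi(x)$ is inner and $\|\varphi(x)-\mathrm{id}\|\le2\varepsilon$;
2. if $x-y\in c_0$, then $\varphi(x)$ and $\varphi(y)$ are conjugate by an inner automorphism;
3. for each conjugacy class $\mathcal C$ of $\mathrm{Aut}(A)$, the set $\varphi^{-1}(\mathcal C)$ is meager.

Consequently conjugacy in $\mathrm{Aut}(A)$ is not classifiable by countable structures. This already holds for the restriction of conjugacy to the set of inner automorphisms $\alpha$ with $\|\alpha-\mathrm{id}\|\le2\varepsilon$.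

## 6. Proof of Theorem 4

**Step 1: relations between $b_0$ and $u$.** *The purpose is to normalize $b_0$ and to record how it multiplies functions of $|u|$ and $|u^*|$.*

Since $\sigma(|u|)$ is infinite, $u\neq0$, and we may scale so that $\|u\|\le1$. For a polynomial $p$ we have $p(b_0)u=p(1)u$ and $up(b_0)=p(0)u$. Approximating uniformly on a compact interval containing $\sigma(b_0)\cup\{0,1\}$, we get for every continuous $g:\mathbb R\to\mathbb C$
$$g(b_0)u=g(1)u,\qquad ug(b_0)=g(0)u. \tag{4}$$
Choose $g:\mathbb R\to[0,1]$ with $g(0)=0$, $g(1)=1$ and replace $b_0$ by $g(b_0)$. By (4) both relations in (N) survive. So from now on $0\le b_0\le1$. Next,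
$$u^2=u(b_0u)=(ub_0)u=0 .$$
From $b_0uu^*=uu^*$ and $b_0u^*u=(ub_0)^*u=0$, and since every $f\in C_0((0,1])$ gives $f(|u|)$ and $f(|u^*|)$ as norm limits of polynomials without constant term in $u^*u$ and $uu^*$ respectively,
$$b_0f(|u^*|)=f(|u^*|),\qquad b_0f(|u|)=0=f(|u|)b_0\qquad(f\in C_0((0,1])), \tag{5}$$
where the last equality is the adjoint of the one before it, applied to $\bar f$.

Represent $A$ faithfully and unitally on a Hilbert space, and let $u=v|u|$ be the polar decomposition there. So $v$ is a partial isometry, $v^*v$ is the projection onto the closed range of $|u|$, and $vv^*$ the one onto the closed range of $|u^*|$. In general $v\notin A$. But for $f\in C_0((0,1])$ the function $f$ is a uniform limit of functions $t\,p(t)$ with $p$ a polynomial, so $vf(|u|)$ is a norm limit of elements $u\,p(|u|)$, and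
$$vf(|u|)\in\overline{uA}\subseteq A . \tag{6}$$

**Step 2: making $0$ an accumulation point of $\sigma(|u|)$.** *The bump functions must shrink towards $0$, as in the model.*

The infinite compact set $\sigma(|u|)\subseteq[0,1]$ contains a strictly monotone sequence of positive numbers $t_k\to s_\infty$. If it decreases, put $q(t)=(t-s_\infty)_+$. If it increases, put $q(t)=t(s_\infty-t)_+$. In both cases $q(0)=0$, $0\le q\le1$ on $[0,1]$, and $q(t_k)$ is nonzero and tends to $0$. Let $u'=vq(|u|)$, which is in $A$ by (6). Since $v^*v\,q(|u|)=q(|u|)$, we get $u'^*u'=q(|u|)^2$. So $|u'|=q(|u|)$, $\|u'\|\le1$, and $\sigma(|u'|)=q(\sigma(|u|))$ contains nonzero numbers tending to $0$. Moreover $b_0u'=u'$ because $u'\in\overline{uA}$, and $u'b_0=vq(|u|)b_0=0$ by (5). So $b_0,u'$ satisfy all that we had for $b_0,u$, and Step 1 applies to them. Replace $u$ by $u'$, with its own polar decomposition, again written $u=v|u|$. Now $0$ is an accumulation point of $\sigma(|u|)$.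

**Step 3: a copy of the model inside $A$.** *We build a $*$-homomorphism $\psi:C_0((0,1],M_2)\to A$ that sends $t\otimes e_{12}$ to $u$.*

From $u^2=0$ we get $(u^*u)(uu^*)=u^*u^2u^*=0$, and by adjoints also $(uu^*)(u^*u)=0$. Taking limits of polynomials without constant term, $f(|u|)g(|u^*|)=0$ for all $f,g\in C_0((0,1])$. Hence the ranges of $|u|$ and $|u^*|$ are orthogonal, that is, $v^*v\perp vv^*$, and $v^2=v(v^*v)(vv^*)v=0$. So
$$E_{12}=v,\quad E_{21}=v^*,\quad E_{11}=vv^*,\quad E_{22}=v^*v$$
are $2\times2$ matrix units: $E_{ij}E_{kl}=\delta_{jk}E_{il}$ and $E_{ij}^*=E_{ji}$.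

For $f\in C_0((0,1])$ put $c_f=f(|u|)+f(|u^*|)$. As the two terms live on orthogonal ranges, $f\mapsto c_f$ is a $*$-homomorphism. We claim that $c_f$ commutes with $v$. From $uu^*=v|u|^2v^*$ we get $|u^*|=v|u|v^*$, so $|u^*|v=v|u|v^*v=v|u|$, and by polynomials $f(|u^*|)v=vf(|u|)$. Further $vf(|u^*|)=v(v^*v)(vv^*)f(|u^*|)=0$ and $f(|u|)v=f(|u|)(v^*v)(vv^*)v=0$. Hence
$$c_fv=f(|u^*|)v=vf(|u|)=vc_f .$$
The adjoint of this equation for $\bar f$ is $v^*c_f=c_fv^*$. So $c_f$ commutes with all $E_{ij}$, and
$$\psi(f\otimes e_{ij})=c_fE_{ij}$$
defines a $*$-homomorphism on $C_0((0,1])\otimes M_2=C_0((0,1],M_2)$. Explicitly,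
$$\psi(f\otimes e_{11})=f(|u^*|),\quad\psi(f\otimes e_{22})=f(|u|),\quad\psi(f\otimes e_{12})=vf(|u|),\quad\psi(t\otimes e_{12})=u. \tag{7}$$
By (6) and $\psi(f\otimes e_{21})=\psi(\bar f\otimes e_{12})^*$, the image of $\psi$ lies in $A$. By (5), $b_0$ acts on the image like $1$ on the $e_{11}$ corner and like $0$ on the $e_{22}$ corner.

**Step 4: bump functions.** *These are the places where the coordinates of $x$ will be written.*

By Step 2 we can fix $s_1>s_2>\cdots\to0$ in $\sigma(|u|)\cap(0,1]$. Choose pairwise disjoint compact intervals $J_n\subseteq(0,1]$ with $\max J_n\to0$, each a neighbourhood of $s_n$ in $[0,1]$. Choose $f_n\in C_0((0,1])$ with $0\le f_n\le1$, $\mathrm{supp}\,f_n\subseteq J_n$, and $f_n=1$ on a neighbourhood $N_n$ of $s_n$ in $[0,1]$. Choose continuous $G_n:[0,1]\to[0,1]$ with $\mathrm{supp}\,G_n\subseteq N_n$ and $G_n(s_n)=1$. Since $0\notin J_n$, $G_n(0)=0$.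

**Step 5: the elements $h_x$ and four properties.** *We transport the model into $A$ and check continuity, local readability, $c_0$-invariance, and a fact about spectra that Step 7 needs.*

Use $R,P$ from (2). For $x\in\mathbb R^{\mathbb N}$ put $\theta_x=\sum_nx_nf_n$. On each $[\eta,1]$ only finitely many terms are nonzero, so $\theta_x$ is continuous on $(0,1]$. Let
$$H_x(t)=t\,P(\theta_x(t)),\qquad h_x=\psi(H_x)\in A .$$
Since $\|H_x(t)\|\le t$, indeed $H_x\in C_0((0,1],M_2)$. As $0\le H_x(t)\le1$, we have $0\le h_x\le1$. Also $h_0=\psi(t\otimes e_{22})=|u|$.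

(a) *The map $x\mapsto h_x$ is norm continuous.* Let $0<\eta\le1$. For $t\le\eta$, $\|H_x(t)-H_y(t)\|\le t\le\eta$, because the difference of two projections has norm at most $1$. Let $N$ be such that $J_n\cap[\eta,1]=\emptyset$ for $n>N$. For $t\ge\eta$, by (3), $\|H_x(t)-H_y(t)\|\le\frac\pi2\max_{n\le N}|x_n-y_n|$. So $\|h_x-h_y\|\le\|H_x-H_y\|$ is at most $\eta$ as soon as $y$ is close to $x$ in finitely many coordinates.

(b) *Reading off the $n$-th coordinate:*
$$G_n(h_x)=\psi(G_n\otimes P(x_n)). \tag{8}$$
As $G_n(0)=0$, $G_n(h_x)=\psi(G_n(H_x))$ and $G_n(tP(\theta_x(t)))=G_n(t)P(\theta_x(t))$. On $\mathrm{supp}\,G_n$ we have $f_n=1$ and the other $f_m$ vanish, so $\theta_x=x_n$ there.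

(c) *If $d=x-y\in c_0$, there is a unitary $W\in A$ with $h_x=Wh_yW^*$.* The series $K_d=\sum_nd_nf_n\otimes\frac\pi2(e_{12}-e_{21})$ converges in norm, since the supports are disjoint and $d_n\to0$. Its sum is a skew-adjoint element of $C_0((0,1],M_2)$. So $W=\exp\psi(K_d)$ is a unitary of $A$. Extend $\psi$ unitally to the unitization of $C_0((0,1],M_2)$; then $W=\psi(e^{K_d})$. Pointwise $e^{K_d(t)}=R(\theta_d(t))$, and
$$R(\theta_d)P(\theta_y)R(\theta_d)^*=P(\theta_y+\theta_d)=P(\theta_x).$$
Hence $Wh_yW^*=\psi(e^{K_d}H_ye^{-K_d})=\psi(H_x)=h_x$.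

(d) *For every $x$ and every irreducible representation $\rho$ of $A$, $0\in\sigma(\rho(h_x))$.* Suppose $\rho(h_x)$ is invertible. Let $x^{(N)}=(x_1,\dots,x_N,0,0,\dots)$. Then $x^{(N)}\to x$ in $\mathbb R^{\mathbb N}$, so $h_{x^{(N)}}\to h_x$ in norm by (a), and $\rho(h_{x^{(N)}})$ is invertible for large $N$. As $x^{(N)}\in c_0$, $h_{x^{(N)}}$ is unitarily equivalent in $A$ to $h_0=|u|$ by (c). So $\rho(|u|)$ is invertible. By (5), $\rho(b_0)\rho(|u|)=0$, hence $\rho(b_0)=0$, hence $\rho(u)=\rho(b_0u)=0$ and $\rho(|u|)=0$. This is not invertible, a contradiction.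

**Step 6: the map $\varphi$ and assertions (1), (2).** *We pass from elements to automorphisms.*

Put $\varphi(x)=\mathrm{Ad}(e^{i\varepsilon h_x})$. By (a), $e^{i\varepsilon h_x}$ depends norm continuously on $x$, so $\varphi$ is continuous. Since $0\le h_x\le1$, $\|e^{i\varepsilon h_x}-1\|\le\varepsilon$, and (1) of Section 1 gives $\|\varphi(x)-\mathrm{id}\|\le2\varepsilon$. This is assertion (1) of Theorem 4. If $x-y\in c_0$ and $W$ is as in (c), then
$$\mathrm{Ad}(W)\varphi(y)\mathrm{Ad}(W)^{-1}=\mathrm{Ad}(We^{i\varepsilon h_y}W^*)=\mathrm{Ad}(e^{i\varepsilon h_x})=\varphi(x),$$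
which is assertion (2).

**Step 7: from conjugate automorphisms back to elements.** *An inner automorphism determines its unitary only up to a central unitary; we show that this ambiguity disappears.*

**Lemma 5.** If $\alpha\in\mathrm{Aut}(A)$ and $\alpha\varphi(x)\alpha^{-1}=\varphi(y)$, then $\alpha(h_x)=h_y$.

*Proof.* Let $k=\alpha(h_x)$. Then $\alpha\varphi(x)\alpha^{-1}=\mathrm{Ad}(\alpha(e^{i\varepsilon h_x}))=\mathrm{Ad}(e^{i\varepsilon k})$. So $\mathrm{Ad}(e^{i\varepsilon k})=\mathrm{Ad}(e^{i\varepsilon h_y})$, and $z=e^{-i\varepsilon h_y}e^{i\varepsilon k}$ is a central unitary. Let $\rho$ be an irreducible representation. Then $\rho(z)=\lambda1$ with $\lambda\in\mathbb T$ and $e^{i\varepsilon\rho(k)}=\lambda e^{i\varepsilon\rho(h_y)}$. Put $S=\sigma(\rho(k))$ and $T=\sigma(\rho(h_y))$, both subsets of $[0,1]$. Then $e^{i\varepsilon S}=\lambda e^{i\varepsilon T}$. By Step 5(d), $0\in T$; and since $\rho(k)=(\rho\circ\alpha)(h_x)$ with $\rho\circ\alpha$ irreducible, also $0\in S$.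

From $0\in T$ we get $\lambda\in e^{i\varepsilon S}$, so $\lambda=e^{ia}$ with $a\in[0,1]$. From $0\in S$ we get $1\in\lambda e^{i\varepsilon T}$, so $\bar\lambda=e^{ib}$ with $b\in[0,1]$. Then $e^{i(a+b)}=1$ with $0\le a+b\le2<2\pi$. So $a=b=0$ and $\lambda=1$. Thus $e^{i\varepsilon\rho(k)}=e^{i\varepsilon\rho(h_y)}$. Applying the continuous logarithm on the arc $e^{i[0,1]}$, which contains both spectra, we get $\rho(k)=\rho(h_y)$. Irreducible representations separate points, so $k=h_y$. $\square$

**Step 8: preimages of conjugacy classes are meager.** *This is assertion (3), and the place where separability replaces the limit $W(0)$ of the model.*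

Let $\mathcal C$ be a conjugacy class and suppose that $M=\varphi^{-1}(\mathcal C)$ is not meager. Fix $x^*\in M$ and a dense sequence $(a_j)$ in $A$. For $y\in M$ there is $\alpha$ with $\alpha\varphi(x^*)\alpha^{-1}=\varphi(y)$, and then $\alpha(h_{x^*})=h_y$ by Lemma 5. Some $a_j$ is within $\frac15$ of $\alpha^{-1}(b_0)$. Hence $M=\bigcup_jM_j$, where
$$M_j=\{y\in M:\ \exists\,\alpha\in\mathrm{Aut}(A)\ \text{with}\ \alpha(h_{x^*})=h_y\ \text{and}\ \|\alpha^{-1}(b_0)-a_j\|<\tfrac15\}.$$
Some $M_j$ is not meager, hence not nowhere dense, hence dense in a nonempty basic open set $O$. (No definability of $M_j$ is needed for this.) The set $O$ restricts only coordinates $1,\dots,m$ for some $m$. Let $n=m+1$. The $n$-th coordinate is free in $O$, so there are $y,y'\in M_j$ with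
$$|y_n|<\tfrac1{10},\qquad|y'_n-1|<\tfrac1{10}.$$
Let $\alpha,\alpha'$ be witnesses for $y,y'$ and put $\beta=\alpha'\alpha^{-1}$. Then $\beta(h_y)=\alpha'(h_{x^*})=h_{y'}$. Since $\beta^{-1}(b_0)=\alpha(\alpha'^{-1}(b_0))$ and automorphisms are isometric,
$$\|\beta^{-1}(b_0)-b_0\|\le\|\alpha(\alpha'^{-1}(b_0)-a_j)\|+\|\alpha(a_j-\alpha^{-1}(b_0))\|<\tfrac25 ,$$
and so $\|\beta(b_0)-b_0\|<\frac25$. We have an automorphism that almost fixes $b_0$ and carries $h_y$ to $h_{y'}$, although the $n$-th eigenvector of the first points almost in direction $e_{22}$ and that of the second almost in direction $e_{11}$. This is contradictory, as we now compute.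

By (8) and (3), $G_n(h_y)=\psi(G_n\otimes P(y_n))$ is within $\frac\pi{20}$ of $\psi(G_n\otimes e_{22})=G_n(|u|)$, and $b_0G_n(|u|)=0$ by (5). As $\|b_0\|\le1$,
$$\|b_0G_n(h_y)\|\le\tfrac\pi{20}.$$
Likewise $G_n(h_{y'})$ is within $\frac\pi{20}$ of $\psi(G_n\otimes e_{11})=G_n(|u^*|)$, and $b_0G_n(|u^*|)=G_n(|u^*|)$ by (5). The latter has norm $1$, because $s_n\in\sigma(|u|)\setminus\{0\}=\sigma(|u^*|)\setminus\{0\}$ and $G_n(s_n)=1$. So
$$\|b_0G_n(h_{y'})\|\ge1-\tfrac\pi{20}.$$
Finally $\beta(G_n(h_y))=G_n(h_{y'})$ and $\|G_n(h_{y'})\|\le1$, so
$$\tfrac\pi{20}\ge\|b_0G_n(h_y)\|=\|\beta(b_0)G_n(h_{y'})\|\ge\|b_0G_n(h_{y'})\|-\tfrac25\ge\tfrac35-\tfrac\pi{20}.$$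
This gives $\frac\pi{10}\ge\frac35$, which is false. So $M$ is meager.

**Step 9: non-classifiability.** *We combine (1)–(3) of Theorem 4 with turbulence.*

Let $Z\subseteq\mathrm{Aut}(A)$ be $\mathrm{Aut}(A)$ itself or the set of inner automorphisms $\alpha$ with $\|\alpha-\mathrm{id}\|\le2\varepsilon$, with the relative Borel structure. By (1), $\varphi$ maps into $Z$. Suppose $\theta$ is a Borel reduction of conjugacy on $Z$ to isomorphism of countable structures. Then $\theta\circ\varphi$ is Borel, and by (2) it sends $c_0$-equivalent points to isomorphic structures. By Lemma 3 and Theorem 2, $\theta\circ\varphi$ maps a comeager set $Y\subseteq\mathbb R^{\mathbb N}$ into one isomorphism class. As $\theta$ is a reduction, $\varphi$ maps $Y$ into one conjugacy class, so $Y$ is meager by (3). But a comeager subset of $\mathbb R^{\mathbb N}$ is not meager. This contradiction proves Theorem 4. $\square$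

## 7. Infinite-dimensional simple algebras satisfy (N)

To finish Theorem 1 we must find $b_0$ and $u$ in a simple infinite-dimensional algebra. The relations $b_0u=u$, $ub_0=0$ come from two orthogonal bumps joined by an off-diagonal element. The infinite spectrum needs the following textbook fact, which we prove.

**Lemma 6.** Every infinite-dimensional $C^*$-algebra $C$ contains a positive element with infinite spectrum.

*Proof.* Suppose that all self-adjoint elements of $C$ have finite spectrum. By Zorn's lemma there is a maximal abelian self-adjoint subalgebra $D\subseteq C$. It is closed, and $D\cong C_0(X)$ for a locally compact Hausdorff space $X$.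

First, $X$ is finite. An infinite Hausdorff space contains infinitely many pairwise disjoint nonempty open sets $U_1,U_2,\dots$. If it is discrete, use singletons. Otherwise take a non-isolated point $x$, choose $y_1\neq x$ and disjoint open $U_1\ni y_1$, $V_1\ni x$, then $y_2\in V_1\setminus\{x\}$ and disjoint open $U_2\ni y_2$, $V_2\ni x$ inside $V_1$, and so on. With $k_n\in C_0(X)$ supported in $U_n$, $0\le k_n\le1$ and $\|k_n\|=1$, the function $\sum_n2^{-n}k_n$ takes all values $2^{-n}$, so it has infinite spectrum, contrary to the assumption.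

So $D=\mathrm{span}\{p_1,\dots,p_m\}$ with pairwise orthogonal projections $p_i$ corresponding to the points of $X$. Put $p=\sum_ip_i$. For $x\in C$ the self-adjoint element $(1-p)x^*x(1-p)\in C$ has zero product with every element of $D$. By maximality it lies in $D$, and so it equals its product with $p$, which is $0$. Hence $x(1-p)=0$. Applying this to $x^*$ too, we get $x=xp=px$, so $p$ is a unit for $C$ and $C=\sum_{i,j}p_iCp_j$.

A self-adjoint element of $p_iCp_i$ commutes with every $p_j$, so it lies in $D$, hence in $\mathbb Cp_i$. Therefore $p_iCp_i=\mathbb Cp_i$. If $0\ne x\in p_iCp_j$, then $xx^*=\lambda p_i$ with $\lambda>0$. For any $y\in p_iCp_j$ we have $x^*y\in p_jCp_j=\mathbb Cp_j$, so $y=p_iy=\lambda^{-1}x(x^*y)\in\mathbb Cx$. Thus $\dim p_iCp_j\le1$ and $\dim C\le m^2$, a contradiction.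

So some self-adjoint $c\in C$ has infinite spectrum. Since $\sigma(c_+)$ and $\sigma(c_-)$ are the images of $\sigma(c)$ under $t\mapsto\max(t,0)$ and $t\mapsto\max(-t,0)$, one of them is infinite. $\square$

*Proof of (3)$\Rightarrow$(1) in Theorem 1.* Let $A$ be simple and infinite-dimensional. We verify (N); then Theorem 4 shows that (3) fails.

**Step 1: two separated bumps.** *We produce the candidate $b_0$.* Some $b=b^*\in A$ has two points $s\ne t$ in its spectrum; otherwise every self-adjoint element would be a scalar and $A=\mathbb C$. Choose continuous $g_0,g_1,g:\mathbb R\to[0,1]$ with $g_0(s)=1=g_1(t)$, $g=1$ on $\mathrm{supp}\,g_1$ and $g=0$ on $\mathrm{supp}\,g_0$. Put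
$$b'=g_1(b)\ne0,\qquad b''=g_0(b)\ne0,\qquad b_0=g(b).$$
Then $b_0b'=b'$ and $b''b_0=0$.

**Step 2: an off-diagonal element.** *Simplicity joins the two bumps.* We have $b'Ab''\ne0$. Otherwise $b'Ab''A=0$, so $b'$ annihilates the closed ideal generated by $b''$, which is $A$, and $b'=b'1=0$. Pick $0\ne w\in b'Ab''$. Then $b_0w=w$ and $wb_0=0$. So $w^*wb_0=0$, and by polynomials without constant term $|w|b_0=0$.

**Step 3: room next to $w$.** *The element $w$ may have finite spectrum, so we look for a better one under $|w|$.* Let $C=\overline{|w|A|w|}$. This is a $C^*$-subalgebra with $CAC\subseteq C$, and it contains $|w|^3\ne0$. We claim that $\dim C=\infty$. If not, $C$ is a nonzero finite-dimensional $C^*$-algebra, so it contains a nonzero projection $p$ with $pCp=\mathbb Cp$. As $pAp\subseteq C$, $pAp=p(pAp)p\subseteq pCp=\mathbb Cp$. Since $A$ is simple, the algebraic two-sided ideal generated by $p$ is dense. So it contains an element at distance less than $1$ from $1$, which is invertible, and the ideal is all of $A$. Hence $1=\sum_{i=1}^ka_ipc_i$ for some $a_i,c_i\in A$. For every $x\in A$,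
$$x=1\cdot x\cdot1=\sum_{i,j}a_i\,(pc_ixa_jp)\,c_j\in\mathrm{span}\{a_ipc_j:1\le i,j\le k\},$$
so $\dim A\le k^2$, a contradiction.

**Step 4: the element $u$.** *We give $w$ a new absolute value.* By Lemma 6 choose $z\in C$, $z\ge0$, with infinite spectrum. Represent $A$ faithfully on a Hilbert space, let $w=v|w|$ be the polar decomposition there, and put $u=vz$. Since $z\in\overline{|w|A|w|}$, we have $u\in\overline{wA}\subseteq A$, and therefore $b_0u=u$. From $|w|b_0=0$ we get $zb_0=0$ and $ub_0=vzb_0=0$. From $v^*v|w|=|w|$ we get $v^*vz=z$, so $u^*u=zv^*vz=z^2$ and $|u|=z$, which has infinite spectrum. So $A$ satisfies (N). $\square$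

With Sections 1 and 2 this completes the proof of Theorem 1.

## 8. Matrix algebras and type I algebras

Theorem 4 does not ask for simplicity, and it gives information about other algebras. Recall that for separable $A$, being of type I is equivalent to: for every irreducible representation $\pi:A\to B(H)$, $K(H)\subseteq\pi(A)$. Commutative algebras are of type I, since their irreducible representations are one-dimensional. The CAR algebra $M_{2^\infty}$ is not: it is simple, unital and infinite-dimensional, so an irreducible $\pi$ is faithful, and if $K(H)\subseteq\pi(A)$, then $K(H)$ is a nonzero ideal of a simple algebra, so $\pi(A)=K(H)$. As $1\in\pi(A)$, $H$ would be finite-dimensional, a contradiction.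

**Theorem 7.** Let $A$ be separable and unital.

* (a) If conjugacy in $\mathrm{Aut}(A)$ is classifiable, then $A$ is of type I, and every infinite-dimensional irreducible representation $\pi:A\to B(H)$ has image exactly $K(H)+\mathbb C1$.
* (b) If $n\ge2$ and $B$ is separable, unital and nonzero, then conjugacy in $\mathrm{Aut}(M_n(B))$ is classifiable if and only if $\dim B<\infty$.

By Section 5 the algebra $K(H)+\mathbb C1$ itself fails (N), so Theorem 4 says nothing about it. For (a) we cite a theorem of Glimm (Pedersen, *$C^*$-Algebras and their Automorphism Groups*, §6.7).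

**Theorem 8 (Glimm).** If a separable $A$ is not of type I, there are a $C^*$-subalgebra $D\subseteq A$ and a surjective $*$-homomorphism from $D$ onto the CAR algebra $M_{2^\infty}$.

**Lemma 9.** Let $D\subseteq A$ be a $C^*$-subalgebra and $q:D\to Q$ a surjective $*$-homomorphism. If $Q$ satisfies (N), so does $A$.

*Proof.* Let $b_0,u\in Q$ be as in (N). The normalization in Step 1 of Section 6 applies a function $g$ with $g(0)=0$ to $b_0$. It can be done in $Q$, so we may assume $0\le b_0\le1$. Lift $b_0$ to a self-adjoint element of $D$ and apply $t\mapsto\min(\max(t,0),1)$, which vanishes at $0$; this gives a lift $b\in D$ with $0\le b\le1$. Lift $u$ to $y\in D$. Choose continuous $g_0,g_1,g:[0,1]\to[0,1]$ with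
$$g_0(0)=1,\ \mathrm{supp}\,g_0\subseteq[0,\tfrac13],\qquad g_1(1)=1,\ \mathrm{supp}\,g_1\subseteq[\tfrac23,1],\qquad g=0\text{ on }[0,\tfrac13],\ g=1\text{ on }[\tfrac23,1].$$
Put $\tilde b_0=g(b)\in D$ and $\tilde u=g_1(b)\,y\,g_0(b)$, where $g_0(b)\in D+\mathbb C1_A$, so that $\tilde u\in D$. Since $gg_1=g_1$ and $g_0g=0$, we have $\tilde b_0\tilde u=\tilde u$ and $\tilde u\tilde b_0=0$.

Next we compute $q(\tilde u)$. Write $g_0(b)=1_A+k(b)$ with $k=g_0-1$, $k(0)=0$. Then $q(yg_0(b))=u+u\,k(b_0)=u$, because $u\,k(b_0)=k(0)u=0$ as in (4). Also $g_1(b_0)u=g_1(1)u=u$. So $q(\tilde u)=u$ and $q(|\tilde u|)=|u|$. Homomorphisms do not enlarge spectra except possibly by $0$, so $\sigma(|\tilde u|)\cup\{0\}\supseteq\sigma(|u|)$ is infinite. $\square$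

*Proof of Theorem 7(b).* If $\dim B<\infty$, then $\dim M_n(B)<\infty$, and conjugacy is smooth by Section 2, hence classifiable. If $\dim B=\infty$, take $z\in B$, $z\ge0$, with infinite spectrum (Lemma 6), and put $b_0=e_{11}\otimes1$, $u=e_{12}\otimes z$. Then $b_0u=u$, $ub_0=0$, and $|u|=e_{22}\otimes z$ has infinite spectrum. So $M_n(B)$ satisfies (N), and Theorem 4 applies. $\square$

*Proof of Theorem 7(a).* Suppose conjugacy in $\mathrm{Aut}(A)$ is classifiable. By Theorem 4, $A$ fails (N).

**Step 1: $A$ is of type I.** *Otherwise (N) is inherited from the CAR algebra.* If $A$ is not of type I, Theorem 8 gives $D\subseteq A$ that maps onto $M_{2^\infty}\cong M_2(M_{2^\infty})$. The latter satisfies (N) by the computation in the proof of (b). By Lemma 9, $A$ satisfies (N), a contradiction.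

**Step 2: two essential spectral points.** *We assume that some image is too large and prepare two bumps.* Let $\pi:A\to B(H)$ be irreducible with $\dim H=\infty$. By Step 1, $K(H)\subseteq\pi(A)$. Suppose $\pi(A)\ne K(H)+\mathbb C1$. Then $\pi(A)/K(H)$ is not $\mathbb C1$, so some $b=b^*\in A$ has nonscalar image in it. That is, the essential spectrum of $\pi(b)$, which is the spectrum of its image modulo $K(H)$, contains two points $s\ne t$. Form $b'=g_1(b)$, $b''=g_0(b)$, $b_0=g(b)$ as in Step 1 of Section 7. Then $b_0b'=b'$ and $b''b_0=0$. As $g_1(t)=1=g_0(s)$, the number $1$ lies in the essential spectra of $\pi(b')$ and of $\pi(b'')$.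

Let $H'$ and $H''$ be the spectral subspaces of $\pi(b')$ and $\pi(b'')$ for $[\frac12,1]$. Both are infinite-dimensional. Indeed, if the spectral projection $E$ of $\pi(b')$ had finite rank, then modulo $K(H)$ the operator $\pi(b')$ would equal $\pi(b')(1-E)$, which has norm at most $\frac12$, so $1$ would not be in the essential spectrum; the same holds for $\pi(b'')$.

**Step 3: a compact operator of infinite rank.** *We connect $H''$ to $H'$ by an element of $A$.* Choose orthonormal sequences $\xi_k\in H'$, $\eta_k\in H''$ for $k\ge1$, and let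
$$Y=\sum_k2^{-k}\langle\,\cdot\,,\eta_k\rangle\,\xi_k\in K(H)\subseteq\pi(A).$$
Choose $y\in A$ with $\pi(y)=Y$ and put $u=b'yb''$. Then $b_0u=u$ and $ub_0=0$. On $H''$ the operator $\pi(b'')$ is bounded below by $\frac12$ and maps $H''$ onto $H''$, so the space $Y\pi(b'')H$ contains all $Y\eta_k=2^{-k}\xi_k$. Hence $\pi(u)H$ contains all vectors $\pi(b')\xi_k$. These are linearly independent because $\pi(b')$ is injective on $H'$. So $\pi(u)$ is compact of infinite rank, and $\pi(|u|)=|\pi(u)|$ is a positive compact operator of infinite rank. Its spectrum is infinite, since a positive compact operator with finite spectrum has finite rank. Therefore $\sigma(|u|)\supseteq\sigma(\pi(|u|))$ is infinite and $A$ satisfies (N), a contradiction. So $\pi(A)=K(H)+\mathbb C1$. $\square$
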